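\title{Noncrossed products of index $p^2$ over fields containing the $p$th roots of unity}

\begin{abstract}
For every odd prime $p$ we construct a field $F$ of characteristic $0$ containing a primitive $p^2$th root of unity and a central division $F$-algebra of index $p^2$ that has no maximal subfield Galois over $F$. The field $F$ can be chosen to contain any prescribed field of characteristic $0$, and it follows that the generic division algebra $UD(L,p^2)$ is a noncrossed product for every field $L$ of characteristic $0$. The algebra is defined over $k((t))$, where $k$ is a complete discretely valued field with imperfect residue field of characteristic $p$. The existence of a Galois maximal subfield is translated into a differential equation $\delta f=\rho-\rho^p$ in characteristic $p$, whose solutions are so few that a quadratic descent removes them all.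
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a field and let $D$ be a central division algebra over $F$, that is, a division ring with center $F$ and finite dimension over $F$. This dimension is a square $n^2$, the integer $n$ is the \emph{index} of $D$, and every maximal subfield of $D$ has degree $n$ over $F$. The algebra $D$ is a \emph{crossed product} if some maximal subfield is Galois over $F$, and a \emph{noncrossed product} otherwise. If $M\subset D$ is a maximal subfield with Galois group $G$ over $F$, then $D=\bigoplus_{g\in G}Mu_g$ with $u_gx=g(x)u_g$ and $u_gu_h=c(g,h)u_{gh}$ for a $2$-cocycle $c$ with values in $M^*$. A suitable matrix algebra over $D$ always has such a description, because $D$ is split by some finite Galois extension; the question is whether $D$ itself has one.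

Throughout, $p$ is an odd prime. We say that $F$ \emph{contains $\mu_p$} if it contains a primitive $p$th root of unity; in particular $\operatorname{char}F\neq p$. The paper \cite{NCP} records two sources of noncrossed products. Amitsur showed that the generic division algebras $UD(\mathbb Q,n)$, which have index $n$ and whose centers are extensions of $\mathbb Q$, are noncrossed products whenever $q^2\mid n$ for an odd prime $q$, or $8\mid n$. And for $p\neq2$ and every $m\ge2$ there are noncrossed products of exponent $p^2$ and index $p^m$ (the exponent is the order of the class in the Brauer group), constructed over suitable fields that do not contain $p$th roots of unity. The center of $UD(\mathbb Q,n)$ lies in a rational function field over $\mathbb Q$ (see Section~\ref{sec:generic}), so it does not contain $\mu_p$ either. The following question is stated in \cite{NCP} as open at the time of writing.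

\medskip
\noindent\textbf{Question.} \emph{Is there a field $F$ containing $\mu_p$ and a noncrossed product central division algebra over $F$ of index $p^2$?}
\medskip

Roots of unity make Galois subfields easier to find. Fix a primitive $p$th root of unity $\zeta\in F$. For $x,y\in F^*$ the \emph{symbol algebra} $(x,y)$ is generated by $i,j$ with $i^p=x$, $j^p=y$, $ij=\zeta ji$. The first examples of index $p^2$ are the tensor products $(x_1,y_1)\otimes_F(x_2,y_2)$ that happen to be division algebras, and they are crossed products: the commuting elements $i_1,i_2$ generate the maximal subfield $F(x_1^{1/p},x_2^{1/p})$, which is Galois with group $(\mathbb Z/p)^2$. In general any element $d\in D\setminus F$ with $d^p\in F$ generates a cyclic subfield. Moreover, part (iv) of Theorem~\ref{thm:second} below says that in the presence of $\mu_p$ all crossed products of index $p^2$ are crossed products for one and the same group $(\mathbb Z/p)^2$, so no obstruction can come from playing the two groups of order $p^2$ against each other. One might therefore guess that the answer is no. It is yes.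

\begin{theorem}\label{thm:main}
For every odd prime $p$ there are a field $F$ of characteristic $0$ containing a primitive $p^2$th root of unity and a central division algebra $D$ over $F$ of index $p^2$ which is a noncrossed product.
\end{theorem}

\begin{theorem}\label{thm:second}
Let $p$ be an odd prime.
\begin{enumerate}
\item[(i)] For every field $L$ of characteristic $0$ there are a field $F\supseteq L$ and a noncrossed product division algebra of index $p^2$ over $F$.
\item[(ii)] The generic division algebra $UD(L,p^2)$ is a noncrossed product for every field $L$ of characteristic $0$, with or without roots of unity.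
\item[(iii)] The algebra $D$ constructed for Theorem~\ref{thm:main} becomes a crossed product division algebra of index $p^2$ over a quadratic extension of $F$.
\item[(iv)] If $F$ contains $\mu_p$ and $D$ is a central division algebra over $F$ of index $p^2$, then $D$ is a crossed product if and only if it has a maximal subfield Galois over $F$ with group $(\mathbb Z/p)^2$.
\end{enumerate}
\end{theorem}

In (i) one may take $L=\mathbb C$. Part (iii) shows how fragile the obstruction is: it disappears over an extension of degree prime to $p$, and this is built into the construction.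

The proof has three stages. Section~\ref{sec:laurent} takes $F=k((t))$ and $D$ in the class $A+(a,t)$, where $a\in k^*$, $K=k(a^{1/p})$ and $A\in\operatorname{Br}(k)$ has index $p$ over $K$, and shows that $D$ is a crossed product exactly when $A$ is split by a field $K(\beta^{1/p})$ with $\beta$ in the \emph{small} field $k$. Sections~\ref{sec:plan}--\ref{sec:obstruction} construct $k$, $a$, $A$ for which no such $\beta$ exists; Section~\ref{sec:plan} explains the design. Section~\ref{sec:generic} deduces (i) by a compactness argument and (ii) by specialization. Part (iv) is elementary and is proved in Section~\ref{sec:brauer}, part (iii) in Section~\ref{sec:obstruction}.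

\section{Brauer groups, symbols and groups of order $p^2$}\label{sec:brauer}

Brauer groups are written additively. For $A\in\operatorname{Br}(F)$ and a field $L\supseteq F$ we write $A_L$ for the image of $A$ in $\operatorname{Br}(L)$, and $L$ \emph{splits} $A$ if $A_L=0$. The index $\operatorname{ind}A$ is the index of the division algebra in the class $A$. We use the following textbook facts.

\begin{enumerate}
\item[(B1)] If $L/F$ is finite, then $\operatorname{ind}A_L$ divides $\operatorname{ind}A$, and $\operatorname{ind}A$ divides $[L:F]\operatorname{ind}A_L$. A field $L$ of degree $\operatorname{ind}D$ over $F$ splits a division algebra $D$ if and only if it is $F$-isomorphic to a maximal subfield of $D$.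
\item[(B2)] The index and the order of $A$ have the same prime divisors.
\item[(B3)] An automorphism $\sigma$ of a field $L$ acts on $\operatorname{Br}(L)$ by transport of structure, compatibly with restriction from $\sigma$-stable subfields. For $L/F$ finite Galois with group $G$ there is a homomorphism $\operatorname{cor}\colon\operatorname{Br}(L)\to\operatorname{Br}(F)$ with $\operatorname{cor}(A_L)=[L:F]\,A$ and $(\operatorname{cor}A')_L=\sum_{g\in G}gA'$.
\item[(B4)] (Skolem--Noether.) An $F$-isomorphism between subfields of a central division $F$-algebra $D$ that contain $F$ is induced by an inner automorphism of $D$.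
\item[(B5)] Let $H^1(F,\mathbb Q/\mathbb Z)$ be the group of continuous characters of the absolute Galois group of $F$. A character $\chi$ of order $n$ cuts out a cyclic extension $M_\chi/F$ of degree $n$ with a generator $\psi$ of the Galois group satisfying $\chi(\psi)=1/n$. For $b\in F^*$ let $(\chi,b)$ be the class of the cyclic algebra $\bigoplus_{l<n}M_\chi u^l$, $u^n=b$, $ux=\psi(x)u$. The pairing $(\chi,b)$ is biadditive and compatible with extension of $F$; it vanishes if and only if $b$ is a norm from $M_\chi$; and every class split by $M_\chi$ has the form $(\chi,b)$.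
\item[(B6)] (Kummer theory.) Let $F$ contain $\mu_p$. The cyclic extensions of degree $p$ are the fields $F(x^{1/p})$ with $x\in F^*\setminus F^{*p}$. Define $\chi_x$ by $\psi(x^{1/p})=\zeta^{-m}x^{1/p}$, $\chi_x(\psi)=m/p$. Then $x\mapsto\chi_x$ is a homomorphism with kernel $F^{*p}$, and the class of the symbol algebra $(x,y)$ is $(\chi_x,y)$.
\end{enumerate}

We write $(x,y)$ also for the class. By (B5) and (B6) it is bimultiplicative, killed by $p$, and zero if $x$ or $y$ is a $p$th power or $y$ is a norm from $F(x^{1/p})$. An automorphism $\sigma$ of $F$ fixing $\zeta$ sends $(x,y)$ to $(\sigma x,\sigma y)$. Exchanging $i$ and $j$ identifies $(x,y)$ with the opposite algebra of $(y,x)$, so $(x,y)=-(y,x)$; since $p$ is odd, $(x,x)=0$. Finally $(x,1-x)=0$, because $1-x$ is the norm of $1-x^{1/p}$ when $x\notin F^{*p}$. One consequence of these rules will be used to compute a symbol both of whose entries are close to $1$.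

\begin{lemma}\label{lem:steinberg}
If $x,\ y,\ 1-x,\ 1-y,\ 1-xy$ are nonzero, then $(1-x,\,1-y)=\bigl(1-xy,\ x(1-y)/(1-x)\bigr)$.
\end{lemma}

\begin{proof}
Put $u=(1-x)/(1-xy)$; then $1-u=x(1-y)/(1-xy)$. Expanding $(u,1-u)=0$ gives
\[
0=(1-x,x)+(1-x,1-y)-(1-x,1-xy)-\bigl(1-xy,x(1-y)\bigr)+(1-xy,1-xy).
\]
The first and last terms vanish, and $(1-x,1-xy)=-(1-xy,1-x)$.
\end{proof}

The next lemma removes the cyclic group of order $p^2$ from all later considerations.

\begin{lemma}\label{lem:psquare}
Let $k$ contain $\mu_p$, let $M/k$ be Galois of degree $p^2$, let $K\subset M$ have degree $p$ over $k$, and let $A\in\operatorname{Br}(k)$ be split by $M$. Then there is $\beta\in k^*$ such that $K(\beta^{1/p})$ splits $A$.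
\end{lemma}

\begin{proof}
The Galois group is $(\mathbb Z/p)^2$ or $\mathbb Z/p^2$. In the first case $M$ contains a second subfield of degree $p$, which is $k(\beta^{1/p})$ by (B6), and $M=K(\beta^{1/p})$. In the second case $M=M_\chi$ with $\chi$ of order $p^2$, and $A=(\chi,\beta)$ for some $\beta\in k^*$ by (B5). The character $p\chi$ cuts out the unique subfield of degree $p$, which is $K$. Over $K(\beta^{1/p})$ we therefore have $(\chi,\beta)=(p\chi,\beta^{1/p})=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}\,\textup{(iv)}]
Let $M\subset D$ be a maximal subfield Galois over $F$. Its group is abelian of order $p^2$, so $M$ contains a cyclic extension $K/F$ of degree $p$. By Lemma~\ref{lem:psquare} some $M_1=K(\beta^{1/p})$ with $\beta\in F^*$ splits $D$. Its degree over $F$ is at most $p^2$ and is divisible by $\operatorname{ind}D=p^2$, so $M_1$ is isomorphic to a maximal subfield of $D$ by (B1). As the compositum of $K$ and $F(\beta^{1/p})$, it is Galois over $F$, and its group, of order $p^2$, embeds in $\mathbb Z/p\times\mathbb Z/p$. The converse implication holds by definition.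
\end{proof}

\section{Reduction to a field of constants}\label{sec:laurent}

To show that an algebra is a noncrossed product one has to control all of its Galois maximal subfields. Over a Laurent series field $k((t))$ with $\operatorname{char}k=0$ this is possible, because finite extensions and Brauer classes are described by data over $k$. We use Hensel's lemma in the form: in a complete discretely valued field, a simple root of the reduction of a monic integral polynomial lifts to a unique root. We also use Witt's theorem \cite[XII \S3]{Serre}: for a field $M_0$ of characteristic $0$, the map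
\[
\operatorname{Br}(M_0)\oplus H^1(M_0,\mathbb Q/\mathbb Z)\to\operatorname{Br}(M_0((u))),\qquad (A,\chi)\mapsto A_{M_0((u))}+(\chi,u),
\]
is an isomorphism.

\begin{proposition}\label{prop:criterion}
Let $k$ be a field of characteristic $0$ containing $\mu_p$. Let $a\in k^*\setminus k^{*p}$, $K=k(a^{1/p})$, and let $A\in\operatorname{Br}(k)$ satisfy $\operatorname{ind}A_K=p$. Let $F=k((t))$ and let $D$ be the division algebra in the class $A_F+(a,t)$. Then $\operatorname{ind}D=p^2$, and the following are equivalent:
\begin{enumerate}
\item[(a)] $D$ is a crossed product;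
\item[(b)] $A$ is split by a Galois extension of $k$ of degree $p^2$ containing $K$;
\item[(c)] $A$ is split by $K(\beta^{1/p})$ for some $\beta\in k^*$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Splitting fields.} Let $M/F$ be finite of degree $n$ and ramification index $e_M$, and let $M_0$ be the algebraic closure of $k$ in $M$. The valuation is trivial on $k$, hence on $M_0$, so $M_0$ embeds in the residue field of $M$. This residue field is a finite separable extension of $k$, and Hensel's lemma lifts a primitive element to a root of its minimal polynomial over $k$; so $M_0$ maps onto the residue field. Thus $M=M_0((u))$ for any uniformizer $u$, and $n=e_M[M_0:k]$. Write $t=cu^{e_M}w$ with $c\in M_0^*$ and $w\equiv1$ modulo $u$. By Hensel's lemma in residue characteristic $0$, $w$ is an $e_M$th power, and after changing $u$ we have $t=cu^{e_M}$. Then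
\[
[D]_M=\bigl(A_{M_0}+(a,c)_{M_0}\bigr)_M+(e_M\chi_a,u),
\]
and Witt's theorem shows that $M$ splits $D$ if and only if
\begin{equation}\label{eq:split}
\bigl(p\mid e_M\ \text{ or }\ a\in M_0^{*p}\bigr)\quad\text{and}\quad A_{M_0}+(a,c)_{M_0}=0 .
\end{equation}
In particular, if $M$ splits $D$ then the field $M_0K=M_0(a^{1/p})$ splits $A$.

\emph{Index.} Let $M$ be a maximal subfield of $D$. Since $M_0K$ splits $A_K$, we have $p\mid[M_0K:K]$, so $p^2\mid[M_0K:k]$. If $a\in M_0^{*p}$, then $M_0K=M_0$ and $p^2$ divides $[M_0:k]$. Otherwise $[M_0K:M_0]=p$, so $p\mid[M_0:k]$, and $p\mid e_M$ by \eqref{eq:split}. In both cases $p^2\mid n=\operatorname{ind}D$. Conversely, over $K((t))$, which has degree $p$ over $F$, the class of $D$ becomes $A_{K((t))}$, of index dividing $p$. So $\operatorname{ind}D$ divides $p^2$ by (B1).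

\emph{\textup{(c)} implies \textup{(b)}.} The field $K(\beta^{1/p})$ is Galois over $k$, and it differs from $K$ because $A_K\neq0$; so it has degree $p^2$.

\emph{\textup{(b)} implies \textup{(a)}.} If $M_0/k$ is as in (b), then $M_0((t))/F$ is Galois of degree $p^2$ and splits both $A_F$ and $(a,t)$. By (B1) it is isomorphic to a maximal subfield of $D$.

\emph{\textup{(a)} implies \textup{(c)}.} Let $M$ be a maximal subfield Galois over $F$, so $e_M[M_0:k]=p^2$. The finite group $\operatorname{Gal}(M/F)$ acts on $M_0$ with fixed field $M_0\cap F=k$, so $M_0/k$ is Galois. If $e_M=p^2$, then $M_0=k$ and $M_0K=K$ would split $A$, which is excluded. If $e_M=p$, then $M_0=k(\beta^{1/p})$ with $\beta\in k^*$ by (B6), and $M_0K=K(\beta^{1/p})$ splits $A$. If $e_M=1$, then $a\in M_0^{*p}$ by \eqref{eq:split}, so $M_0=M_0K$ is Galois of degree $p^2$ over $k$, contains $K$ and splits $A$; Lemma~\ref{lem:psquare} gives $\beta$.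
\end{proof}

For instance, if $A=(b,c)+(a,c')$ with $b,c,c'\in k^*$, then (c) holds with $\beta=b$. We need a class $A$ that has index $p$ over $K$ for a less visible reason.

\section{Design of the construction}\label{sec:plan}

This section explains where the objects of the next sections come from. Nothing in it is used in the proofs.

We must find a division algebra $B$ of index $p$ over $K$ with two properties that pull in opposite directions. Its class must come from $k$, which for the cyclic extension $K/k$ means only that it is fixed by a generator $\sigma$ of the Galois group. And $B$ must contain no element $d\notin K$ with $d^p\in k$.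

\emph{From $\sigma$ to a derivation.} To control all elements $d$ we use a valuation. Let $k$ be complete and discretely valued with residue field $\kappa$ of characteristic $p$, and let $a$ be a unit whose residue is not a $p$th power. Then $K/k$ has ramification index $1$ and purely inseparable residue extension, so $\sigma$ acts trivially on the residue field. Its first-order term $x\mapsto(\sigma x-x)/(\zeta-1)$ induces a derivation $\delta$ of the residue field of $K$, with kernel $\kappa$ and with $\delta^p=\delta$. Conversely, a field with such a derivation lifts to such an extension $K/k$ (Section~\ref{sec:lift}). Conditions of Galois invariance become differential equations.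

\emph{The equation attached to $d$.} Suppose that the valuation extends to $B$ with a commutative residue field, purely inseparable of degree $p^2$, and let $N$ be the field of $p$th powers of its elements. If $d^p=\beta\in k$, approximate $d$ as well as possible from $K$, say $d=x(1+yd_0)$ with $x\in K$, $y\in k$ and $d_0$ a unit. The leading term $f=\bar d_0^{\,p}$ lies in $N$ and is not a $p$th power in the residue field of $K$. We shall see that $v(y)\le v(p)/p$, and that $\sigma\beta=\beta$ forces $\delta f=0$ if $v(y)<v(p)/p$, and $\delta f=\rho-\rho^p$ for some $\rho$ if $v(y)=v(p)/p$. So we want these equations to have no nontrivial solution $f\in N$.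

\emph{The tension and its resolution.} The simple way to make a symbol $(C,G)$ invariant under $\sigma$ is to arrange that $\sigma C/C$ is a $p$th power and that $(C,\sigma G/G)=0$. But then $K(C^{1/p})$ is Galois over $k$, and condition (b) of Proposition~\ref{prop:criterion} holds. We therefore build the symbol over $K'=Kk'$ for a quadratic extension $k'/k$, with the nontrivial automorphism $s$ of $K'/K$ acting by $sC=C^{-1}$, $sG=G^{-1}$. The symbol is fixed by $s$, since $(C^{-1},G^{-1})=(C,G)$, and descends to $K$. The leading term $\eta$ of $C$ solves the differential equation but satisfies $s\eta=-\eta$. If the multiples of $\eta$ by $\mathbb F_p$ are the only solutions modulo $p$th powers, none survives the descent.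

\emph{Why the critical level.} The solutions of $\delta f=0$ form a field. If $\eta$ were one of them, then $\eta^2$ would be a nontrivial $s$-invariant solution. The solutions of $\delta f=\rho-\rho^p$ form only an $\mathbb F_p$-vector space. So we take $C=1+\varpi^pc$ with $v(\varpi)=v(p)/p$ and $\bar c=\eta$.

\emph{The formulas.} Let $g$ be the residue of $G$. The condition that $\sigma C/C$ be a $p$th power asks for $\delta\eta=\tau-\tau^p$, and we take $\tau$ as a new variable. The symbol $(C,\sigma G/G)$ turns out to be governed by the Artin--Schreier extension $z^p-z=-\eta\cdot\delta g/g$ and the element $\eta$, and it vanishes if $\delta g/g=\eta$. Finally, $\delta^pg=\delta g$ requires $\delta^{p-1}\eta=\eta-\eta^p$. We achieve this by $\delta\tau=\eta-\eta^p$; for $p=3$ this value is forced, since $\delta^2\eta=\delta\tau$.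

\section{A differential field of characteristic $p$}\label{sec:diff}

\subsection{The derivation $\delta$ and the involution $s$}

Let $\mathbb F$ be a finite field of characteristic $p$ and let $E=\mathbb F(\eta,\tau,g)$ be a rational function field in three variables. An $\mathbb F$-derivation of $E$ is determined by its values on $\eta,\tau,g$, which may be prescribed arbitrarily, and it kills $E^p$. Let $\delta$ be the $\mathbb F$-derivation and $s$ the $\mathbb F$-automorphism of order $2$ given by
\[
\delta\eta=\tau-\tau^p,\quad\delta\tau=\eta-\eta^p,\quad\delta g=\eta g;\qquad s\eta=-\eta,\quad s\tau=-\tau,\quad sg=g^{-1}.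
\]

\begin{lemma}\label{lem:delta}
We have $s\delta=\delta s$ and $\delta^p=\delta$.
\end{lemma}

\begin{proof}
The derivations $s\delta s^{-1}$ and $\delta$ agree on the generators $s\eta,s\tau,sg$, because for odd $p$
\[
s\delta\eta=-\tau+\tau^p=\delta(s\eta),\qquad s\delta\tau=-\eta+\eta^p=\delta(s\tau),\qquad s\delta g=-\eta g^{-1}=\delta(g^{-1}).
\]
By the Leibniz formula $\delta^p$ is a derivation, so it suffices to compare it with $\delta$ on $\eta,\tau,g$. We have $\delta^2\eta=\delta\tau=\eta-\eta^p$ and $\delta^3\eta=\delta\eta$. Hence $\delta^n\eta=\delta\eta$ for odd $n$ and $\delta^n\eta=\eta-\eta^p$ for even $n\ge2$; in particular $\delta^p\eta=\delta\eta$ and $\delta^{p-1}\eta=\eta-\eta^p$. The formulas for $\delta\eta$ and $\delta\tau$ are symmetric in $\eta,\tau$, so $\delta^p\tau=\delta\tau$.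

For $g$, let $m_x$ be multiplication by $x$. From $\delta(gu)=g(\delta+m_\eta)(u)$ we get $\delta^pg=g\,(\delta+m_\eta)^p(1)$. Jacobson's formula states that in an associative ring of characteristic $p$ one has $(X+Y)^p=X^p+Y^p+\sum_{l=1}^{p-1}s_l$, where $ls_l$ is the coefficient of $T^{l-1}$ in $\operatorname{ad}(TX+Y)^{p-1}(X)$. For $X=m_\eta$, $Y=\delta$ we have $[\delta,m_x]=m_{\delta x}$ and $[m_\eta,m_x]=0$, so $\operatorname{ad}(TX+Y)^{p-1}(X)=m_{\delta^{p-1}\eta}$ and
\[
(\delta+m_\eta)^p=\delta^p+m_{\eta^p}+m_{\delta^{p-1}\eta}.
\]
Applying this to $1$ gives $\delta^pg=g(\eta^p+\eta-\eta^p)=\eta g=\delta g$.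
\end{proof}

Let $E_+=E^s$ be the fixed field of $s$, which is stable under $\delta$, and put
\[
\kappa'=\ker\delta\subset E,\qquad\kappa=\kappa'\cap E_+ .
\]
These are fields containing $\mathbb F$. The element $\xi=\eta+\tau$ satisfies $\delta\xi=\xi-\xi^p$, so $\omega=\xi-\xi^p\ne0$ satisfies $\delta\omega=\omega$ and $s\omega=-\omega$. Put
\[
\vartheta=\omega^{p+1},\qquad a_0=\vartheta^p .
\]
Then $s\vartheta=\vartheta$ since $p+1$ is even, $\delta\vartheta=(p+1)\,\omega^{p}\,\delta\omega=\vartheta$, and $a_0\in\kappa$.

\begin{lemma}\label{lem:weights}
We have $E=\bigoplus_{l<p}\kappa'\vartheta^l$ and $E_+=\bigoplus_{l<p}\kappa\,\vartheta^l$, with $\delta$ acting as multiplication by $l$ on the $l$th summand. The polynomial $X^p-a_0$ is irreducible over $\kappa'$ and over $\kappa$. The extension $\kappa'/\kappa$ is Galois of degree $2$, with group generated by $s$.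
\end{lemma}

\begin{proof}
Since $\prod_{l\in\mathbb F_p}(\delta-l)=\delta^p-\delta=0$, both $E$ and $E_+$ are direct sums of eigenspaces of $\delta$ with eigenvalues in $\mathbb F_p$. If $\delta x=lx$, then $\delta(x\vartheta^{-l})=0$; so the $l$th eigenspace is $\kappa'\vartheta^l$, respectively $\kappa\vartheta^l$. Thus $\vartheta$ has degree $p$ over $\kappa'$, and its minimal polynomial is $X^p-a_0$. The automorphism $s$ preserves $\kappa'$ with fixed field $\kappa$. It is nontrivial on $\kappa'$, for otherwise it would be trivial on $E=\kappa'(\vartheta)$.
\end{proof}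

\subsection{The equation $\delta f=\rho-\rho^p$: first cases}

Since $\mathbb F$ is perfect, $E^p=\mathbb F(\eta^p,\tau^p,g^p)$, and the monomials $\eta^i\tau^jg^l$ with $0\le i,j,l<p$ form a basis of $E$ over $E^p$. Consequently the common kernel of $\partial_\eta,\partial_\tau,\partial_g$ is $E^p$, and the field
\[
N=E^p(\eta,g)
\]
has the basis $\eta^ig^l$, so $[N:E^p]=p^2$. Let $\mathcal D=g\,\partial_g$. The derivations $\partial_\eta$ and $\mathcal D$ commute and preserve $N$, and $\partial_\tau$ kills $N$. For $f\in N$ put $P=\partial_\eta f$ and $Q=\mathcal Df$. Then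
\begin{equation}\label{eq:PQ}
\delta f=(\tau-\tau^p)P+\eta Q,\qquad\partial_\tau P=\partial_\tau Q=0,\qquad\mathcal DP=\partial_\eta Q .
\end{equation}
We study the $f\in N$ for which $\delta f=\rho-\rho^p$ has a solution $\rho\in E$. They include $E^p$ (with $\rho=0$) and $\eta$ (with $\rho=\tau$), and they form an $\mathbb F_p$-vector space. The mechanism that excludes everything else is visible in the smallest case.

\begin{example}\label{ex:zero}
Let $f\in N$ and $\delta f=0$. Applying $\partial_\tau$ to $(\tau-\tau^p)P+\eta Q=0$ gives $P=0$, and then $Q=0$. All three partial derivatives of $f$ vanish, so $f\in E^p$. The point is that $\tau$ is absent from $N$ but present in $\delta\eta$. In the language of Section~\ref{sec:plan}, this computation alone excludes all $d$ below the critical level, and the involution $s$ is not needed for it.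
\end{example}

\begin{example}\label{ex:invariant}
The simplest $s$-invariant elements of $N\setminus E^p$ are $\eta^2$ and $g+g^{-1}$. Suppose $\rho-\rho^p=\delta(\eta^2)=2\eta(\tau-\tau^p)$. Then $\rho$ is integral over the factorial ring $\mathbb F[\eta,\tau,g]$, hence a polynomial, and the total degree of $\rho-\rho^p$, if positive, is divisible by $p$. The right side has degree $p+1$, so there is no solution. Suppose $\rho-\rho^p=\delta(g+g^{-1})=\eta g-\eta g^{-1}$. Then $\rho\in\mathbb F[\eta,\tau,g,g^{-1}]$ for the same reason, and the largest exponent of $g$ in $\rho-\rho^p$, if positive, is divisible by $p$. It cannot be $1$.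
\end{example}

\subsection{Rigidity}

In general $f$ has coefficients in $E^p$ with arbitrary poles, so the integrality argument of Example~\ref{ex:invariant} does not apply directly. The remedy is to differentiate as in Example~\ref{ex:zero}: this expresses $P$ and $Q$ through $\rho$, and the equation becomes an identity between $\rho^p$ and a linear differential operator of order $2$ applied to $\rho$. The $p$th power multiplies pole orders and degrees by $p$, while the operator raises them by a bounded amount.

\begin{proposition}\label{prop:rigid}
Let $f\in N$ and suppose $\delta f=\rho-\rho^p$ with $\rho\in E$. Then $f\in\mathbb F_p\,\eta+E^p$.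
\end{proposition}

\begin{proof}
By \eqref{eq:PQ},
\begin{equation}\label{eq:master}
\rho^p=\rho-(\tau-\tau^p)P-\eta Q .
\end{equation}
Applying $\partial_\tau$ gives $\partial_\tau\rho=P$. Applying $\partial_\eta$ gives $\partial_\eta\rho=(\tau-\tau^p)\partial_\eta P+Q+\eta\,\partial_\eta Q$, and $\partial_\eta Q=\mathcal DP$. Hence
\begin{equation}\label{eq:express}
P=\partial_\tau\rho,\qquad\partial_\tau^2\rho=0,\qquad Q=\partial_\eta\rho-(\tau-\tau^p)\,\partial_\eta P-\eta\,\mathcal DP .
\end{equation}

\emph{Step 1: $\rho\in R=\mathbb F[\eta,\tau,g,g^{-1}]$.} Let $q\in\mathbb F[\eta,\tau,g]$ be irreducible, not associate to $g$, and suppose $\operatorname{ord}_q\rho=-m<0$. A derivation preserving $\mathbb F[\eta,\tau,g]$ preserves the local ring at $q$ and sends $uq^{-m}$ to $u'q^{-m}-muq'q^{-m-1}$, so it lowers $\operatorname{ord}_q$ by at most $1$. By \eqref{eq:express}, $\operatorname{ord}_qP\ge-m-1$ and $\operatorname{ord}_qQ\ge-m-2$. Then \eqref{eq:master} gives $pm\le m+2$, which forces $p=3$ and $m=1$.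

In this remaining case we use $\partial_\tau^2\rho=0$. Write $\rho=u/q$ with $u$ a unit at $q$, and let a prime denote $\partial_\tau$. Then
\[
0=q^3\rho''=q^2u''-2qq'u'-quq''+2u(q')^2,
\]
so $q$ divides $2u(q')^2$ in the local ring, and therefore $q\mid q'$. Since $q'$ is zero or has smaller $\tau$-degree than $q$, we get $q'=0$. Now $P=u'/q$ has order at least $-1$, so $Q$ has order at least $-2$ by \eqref{eq:express}. The right side of \eqref{eq:master} has order at least $-2$, while $\rho^3$ has order $-3$. This contradiction shows that $\rho$ has poles only along $g$.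

\emph{Step 2: $\rho\in\mathbb F[\eta,\tau]$.} Grade $R$ by the exponent of $g$. The operators $\partial_\eta,\partial_\tau,\mathcal D$ and multiplication by elements of $\mathbb F[\eta,\tau]$ preserve each graded piece. So the exponents of $g$ occurring on the right of \eqref{eq:master} occur in $\rho$. If the largest exponent $d$ in $\rho$ is positive, then $pd>d$ occurs in $\rho^p$, which is impossible. If the smallest exponent $d'$ is negative, then $pd'<d'$ occurs in $\rho^p$, which is impossible as well.

\emph{Step 3: $\rho$ is at most linear in $\tau$.} Let $b=\deg_\tau\rho\ge1$. Then $\deg_\tau P\le b-1$, and $Q=\partial_\eta\rho-(\tau-\tau^p)\partial_\eta P$ has $\tau$-degree at most $p+b-1$. So \eqref{eq:master} gives $pb\le p+b-1$, that is, $(p-1)(b-1)\le0$, and $b=1$. In all cases $\rho=P\tau+\rho_0$ with $P,\rho_0\in\mathbb F[\eta]$.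

\emph{Step 4.} With a dot for $\partial_\eta$, \eqref{eq:express} gives $Q=\dot P\tau+\dot\rho_0-(\tau-\tau^p)\dot P=\dot\rho_0+\tau^p\dot P$, and \eqref{eq:master} reads
\[
P^p\tau^p+\rho_0^p=\rho_0+P\tau^p-\eta\dot\rho_0-\eta\dot P\tau^p .
\]
Comparing the coefficients of $\tau^p$ and $\tau^0$ gives $P^p=P-\eta\dot P$ and $\rho_0^p=\rho_0-\eta\dot\rho_0$. A polynomial of degree $n\ge1$ cannot satisfy such an equation, since the left side has degree $pn$ and the right side at most $n$. So $P$ and $\rho_0$ are constants, $P^p=P$ gives $P\in\mathbb F_p$, and $Q=0$. All partial derivatives of $f-P\eta$ vanish, so $f-P\eta\in E^p$.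
\end{proof}

\begin{corollary}\label{cor:rigid}
If $f\in N\cap E_+$ and $\delta f=\rho-\rho^p$ with $\rho\in E$, then $f\in E_+^p$.
\end{corollary}

\begin{proof}
Write $f=m\eta+r$ with $m\in\mathbb F_p$, $r\in E^p$. Applying $s$ gives $f=-m\eta+s(r)$, so $2f=r+s(r)\in E^p$. As $2\in\mathbb F_p^*\subset E^p$, we get $f=r_0^p$ with $r_0\in E$. Since $s(r_0)^p=s(f)=f$ and $p$th roots are unique in characteristic $p$, $s(r_0)=r_0$.
\end{proof}

\section{Lifting to characteristic $0$}\label{sec:lift}

For a discretely valued field or division ring $L$ we write $O_L$ for the valuation ring, $\mathfrak m$ for its maximal ideal, and $\bar x$ for the residue of $x\in O_L$. A \emph{$1$-unit} is an element of $1+\mathfrak m$. All extensions below have ramification index $1$, and their valuations come from one lemma, which we state so that it also covers the noncommutative case.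

\begin{lemma}\label{lem:order}
Let $L$ be a complete discretely valued field with normalized valuation $v$ and uniformizer $\pi$. Let $S$ be a finite-dimensional $L$-algebra and $\Lambda\subset S$ a subring that is the $O_L$-span of an $L$-basis of $S$. If $\Lambda/\pi\Lambda$ is a field, then $S$ is a division algebra, and $v(x)=\max\{m:x\in\pi^m\Lambda\}$ is a valuation of $S$ extending $v$, with value group $\mathbb Z$, valuation ring $\Lambda$ and residue field $\Lambda/\pi\Lambda$, for which $S$ is complete.
\end{lemma}

\begin{proof}
Every $x\neq0$ is $\pi^{v(x)}x_0$ with $x_0\in\Lambda\setminus\pi\Lambda$. Since $\pi$ is central and $\Lambda/\pi\Lambda$ has no zero divisors, $v(xy)=v(x)+v(y)$. So $S$ has no zero divisors, and being finite-dimensional it is a division algebra. The inequality $v(x+y)\ge\min(v(x),v(y))$ holds because the $\pi^m\Lambda$ are subgroups. Units of $O_L$ do not lie in $\pi\Lambda$, since $1\notin\pi\Lambda$; so $v$ extends the valuation of $L$. Completeness holds coordinate by coordinate.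
\end{proof}

In particular, if $\Phi\in O_L[X]$ is monic with irreducible reduction $\bar\Phi$, then $L[X]/(\Phi)$ is a complete discretely valued field with uniformizer $\pi$, valuation ring $O_L[X]/(\Phi)$ and residue field $\bar L[X]/(\bar\Phi)$.

\subsection{The field $k$}

Fix a finite extension $\Omega$ of $\mathbb Q_p$ containing a primitive $p^2$th root of unity $\zeta_{p^2}$, put $\zeta=\zeta_{p^2}^p$, and carry out Section~\ref{sec:diff} with $\mathbb F=\mathbb F_q$ the residue field of $\Omega$. For Theorem~\ref{thm:main} one may take $\Omega=\mathbb Q_p(\zeta_{p^2})$; general $\Omega$ are needed for Theorem~\ref{thm:second}(i).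

\begin{lemma}\label{lem:k}
There is a complete discretely valued field $k\supseteq\Omega$ with residue field $\kappa$.
\end{lemma}

\begin{proof}
By Cohen's theorem \cite[Theorem 29.1]{Matsumura} there is a complete discrete valuation ring $C_\kappa$ of characteristic $0$ with maximal ideal $(p)$ and residue field $\kappa$. It contains $\mathbb Z_p$ by completeness. Since $\mathbb F\subset\kappa$, Hensel's lemma shows that it contains the $(q-1)$th roots of unity, hence a copy of the valuation ring $W$ of the maximal unramified subextension $\Omega_0$ of $\Omega/\mathbb Q_p$. The totally ramified extension $\Omega/\Omega_0$ is generated by a root of an Eisenstein polynomial over $W$. As $p$ is a uniformizer of both $W$ and $C_\kappa$, this polynomial is Eisenstein over $C_\kappa$. Adjoining a root to the fraction field of $C_\kappa$ gives a totally ramified extension $k$, which has residue field $\kappa$ and contains $\Omega$.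
\end{proof}

Let $v$ be the valuation of $k$ with $v(k^*)=\mathbb Z$ and let $\pi$ be a uniformizer. Put
\[
\lambda=\zeta-1,\qquad\varpi=(\zeta_{p^2}-1)^{p-1},\qquad\gamma=v(\zeta_{p^2}-1),
\]
and let $\Psi(Z)=\bigl((1+\lambda Z)^p-1\bigr)/\lambda^p$. The polynomial $\Psi$ links $p$th powers of $1$-units with Artin--Schreier equations in the residue field.

\begin{lemma}\label{lem:values}
We have $\gamma\ge1$ and
\[
v(p)=p(p-1)\gamma,\qquad v(\lambda)=p\gamma,\qquad v(\varpi)=(p-1)\gamma,\qquad\varpi^p\in\lambda^{p-1}(1+\mathfrak m).
\]
The polynomial $\Psi$ is monic of degree $p$ with coefficients in $O_k$, $\Psi(0)=0$, and its reduction is $Z^p-Z$.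
\end{lemma}

\begin{proof}
A root of unity $\epsilon$ of $p$-power order has residue $1$, because the residue field has characteristic $p$; so $\gamma\ge1$, and $(\epsilon^l-1)/(\epsilon-1)=1+\epsilon+\dots+\epsilon^{l-1}$ has residue $l$. Evaluating the cyclotomic polynomials at $1$ gives $p=\prod_{p\nmid l}(1-\zeta_{p^2}^l)$, with $p(p-1)$ factors of valuation $\gamma$, and $p=\prod_{l=1}^{p-1}(\zeta^l-1)$. The first gives $v(p)$. The second gives $p/\lambda^{p-1}\equiv(p-1)!\equiv-1$ by Wilson's theorem, so $p\in-\lambda^{p-1}(1+\mathfrak m)$ and $v(\lambda)=p\gamma$. With $x=\zeta_{p^2}-1$ we have $\lambda=x^p+\sum_{l=1}^{p-1}\binom plx^l$, and the terms of the sum have valuation at least $v(p)+\gamma>p\gamma$. So $\lambda\in x^p(1+\mathfrak m)$, and raising to the power $p-1$ gives the claim on $\varpi^p$. The coefficient of $Z^l$ in $\Psi$ is $\binom pl\lambda^{l-p}$. For $l=1$ it is $p/\lambda^{p-1}\equiv-1$, and for $2\le l\le p-1$ it has valuation $(l-1)v(\lambda)>0$.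
\end{proof}

\subsection{The fields $k',K,K'$}

Write $\kappa'=\kappa(\alpha_0)$, lift the minimal polynomial of $\alpha_0$ to a monic quadratic polynomial over $O_k$, and let $k'=k(\alpha)$ with $\alpha$ a root. By Lemma~\ref{lem:order}, $O_{k'}=O_k[\alpha]$ and the residue field is $\kappa'$. Let $a\in O_k$ lift $a_0$, let $\theta^p=a$, and put $K=k(\theta)$, $K'=k'(\theta)$. By Lemmas~\ref{lem:weights} and~\ref{lem:order}, $[K:k]=[K':k']=p$,
\[
O_K=\bigoplus_{l<p}O_k\theta^l,\qquad O_{K'}=\bigoplus_{l<p}O_{k'}\theta^l,
\]
and the residue fields are $\kappa(\vartheta)=E_+$ and $\kappa'(\vartheta)=E$, with $\bar\theta=\vartheta$. The four fields, all with uniformizer $\pi$, and their residue fields are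
\[
\begin{array}{ccc}K&\subset&K'\\ \cup&&\cup\\ k&\subset&k'\end{array}
\qquad\qquad
\begin{array}{ccc}E_+&\subset&E\\ \cup&&\cup\\ \kappa&\subset&\kappa'\end{array}
\]
The extensions $K/k$ and $k'/k$ are cyclic of coprime degrees $p$ and $2$, so $\operatorname{Gal}(K'/k)=\langle\sigma\rangle\times\langle s\rangle$, where $\sigma\theta=\zeta\theta$, $\sigma$ is trivial on $k'$, and $s$ is the nontrivial automorphism of $K'/K$. Both preserve $O_{K'}=O_k[\alpha,\theta]$. The automorphism $s$ exchanges the two roots of the quadratic polynomial, whose residues are distinct; so it induces on $E$ the nontrivial automorphism over $E_+$, which is the $s$ of Section~\ref{sec:diff}.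

\begin{lemma}\label{lem:sigmadelta}
For $x\in O_{K'}$ the element $(\sigma x-x)/\lambda$ lies in $O_{K'}$ and has residue $\delta(\bar x)$. If $x\in O_K$, it lies in $O_K$.
\end{lemma}

\begin{proof}
Write $x=\sum x_l\theta^l$ with $x_l\in O_{k'}$. Then $(\sigma x-x)/\lambda=\sum x_l\frac{\zeta^l-1}{\zeta-1}\theta^l$ has residue $\sum l\,\bar x_l\vartheta^l$, which is $\delta(\bar x)$ by Lemma~\ref{lem:weights}. If the $x_l$ lie in $O_k$, the element lies in $O_K$.
\end{proof}

\section{The algebras $S$, $B$ and the class $A$}\label{sec:algebras}

\subsection{The symbol $S=(C,G)$ over $K'$}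

We need lifts of $\eta$ and $g$ on which $s$ acts by exact inversion. Arbitrary lifts have this property only to first order, and we correct them by square roots. As $p$ is odd, Hensel's lemma applied to $X^2-u$ shows that a $1$-unit $u$ of $K'$ has a unique square root among the $1$-units; if $su=u$, this root is fixed by $s$ by uniqueness.

Let $G_1\in O_{K'}$ lift $g$. Then $G_1s(G_1)$ has residue $gg^{-1}=1$. Let $w_1$ be its $1$-unit square root and put $G=G_1/w_1$. Then $Gs(G)=1$ and $\bar G=g$.

Let $C_1=1+\varpi^pc_1$ with $\bar c_1=\eta$. Since $c_1+s(c_1)$ has residue $\eta-\eta=0$, we have $C_1s(C_1)\in1+\varpi^p\mathfrak m$. Its $1$-unit square root $w_2$ lies in $1+\varpi^p\mathfrak m$ as well, because $w_2^2-1=(w_2-1)(w_2+1)$ and $w_2+1$ is a unit. Put $C=C_1/w_2$. Altogether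
\begin{equation}\label{eq:CG}
sC=C^{-1},\qquad C=1+\varpi^pc,\quad\bar c=\eta;\qquad sG=G^{-1},\qquad\bar G=g .
\end{equation}
Let $S$ be the symbol algebra $(C,G)$ over $K'$, with generators $i,j$. Since $i^p$ is close to $1$, the element that carries residual information is not $i$ but $h=(i-1)/\varpi$.

\begin{lemma}\label{lem:S}
The algebra $S$ is a division algebra. The valuation $v$ extends to $S$ with value group $\mathbb Z$ and commutative residue field $\bar S=E(\eta^{1/p},g^{1/p})$, so that $\bar S^p=N$. Moreover $v(xy-yx)\ge\gamma$ for all $x,y$ in the valuation ring $\Lambda$ of $S$.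
\end{lemma}

\begin{proof}
From $(1+\varpi h)^p=1+\varpi^pc$ we get
\[
h^p+\sum_{l=1}^{p-1}\binom pl\varpi^{l-p}h^l=c,\qquad v\Bigl(\binom pl\varpi^{l-p}\Bigr)=l(p-1)\gamma>0 .
\]
From $ji=\zeta^{-1}ij$ we get
\[
jh=\Bigl(\zeta^{-1}h+\frac{\zeta^{-1}-1}{\varpi}\Bigr)j,\qquad v\Bigl(\frac{\zeta^{-1}-1}{\varpi}\Bigr)=p\gamma-(p-1)\gamma=\gamma>0 .
\]
Together with $j^p=G$, these relations show that $\Lambda=\bigoplus_{l,m<p}O_{K'}h^lj^m$ is a ring, and that $hj-jh\in\pi^\gamma\Lambda$. The ring $\Lambda/\pi^\gamma\Lambda$ is generated over a central subring by two commuting elements, so it is commutative; this is the last assertion. Further, $\Lambda/\pi\Lambda=E[X,Y]/(X^p-\eta,Y^p-g)$. The Frobenius map carries $E(\eta^{1/p},g^{1/p})/E$ isomorphically to $N/E^p$, which has degree $p^2$; so $\Lambda/\pi\Lambda$ is the field $E(\eta^{1/p},g^{1/p})$. Lemma~\ref{lem:order} gives the rest.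
\end{proof}

\subsection{Invariance}

\begin{lemma}\label{lem:invariant}
We have $\sigma C/C\in K'^{*p}$, and the class of $S$ in $\operatorname{Br}(K')$ is fixed by $s$ and by $\sigma$.
\end{lemma}

\begin{proof}
Both automorphisms fix $\zeta$. By \eqref{eq:CG}, $s(C,G)=(C^{-1},G^{-1})=(C,G)$.

\emph{The first entry.} By Lemmas~\ref{lem:values} and~\ref{lem:sigmadelta},
\[
\sigma C/C=1+\varpi^p(\sigma c-c)/C=1+\lambda^pb,\qquad\bar b=\delta\eta=\tau-\tau^p .
\]
The polynomial $\Psi(Z)-b$ reduces to $Z^p-Z-(\tau-\tau^p)$, which has the simple root $-\tau$. Hensel's lemma gives $z\in O_{K'}$ with $\Psi(z)=b$, that is, $(1+\lambda z)^p=\sigma C/C$.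

\emph{The second entry.} Put $w=\sigma G/G=1+\lambda w_0$; by Lemma~\ref{lem:sigmadelta}, $\bar w_0=\delta g/g=\eta$. Then $\sigma(C,G)=(C,Gw)=(C,G)+(C,w)$, and we must show $(C,w)=0$. The exponents of $\lambda$ in $C-1$ and $w-1$ add up to $(p-1)+1=p$, the level at which $\Psi$ applies, and Lemma~\ref{lem:steinberg} brings the product into one entry. Take $x=-\varpi^pc$ and $y=-\lambda w_0$, which are nonzero elements of $\mathfrak m$. Then $1-x=C$, $1-y=w$, $xy=\lambda^pr$, and after discarding the $p$th power $-\varpi^p$ in the second entry,
\[
(C,w)=(1-\lambda^pr,\ y_0),\qquad r=\varpi^p\lambda^{1-p}cw_0,\quad\bar r=\eta^2,\qquad y_0=cw/C,\quad\bar y_0=\eta .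
\]
Let $\Phi(Z)=\Psi(Z)+r$, with reduction $\bar\Phi=Z^p-Z+\eta^2$. A root of $\bar\Phi$ in $E$ would be integral over $\mathbb F[\eta,\tau,g]$, hence a polynomial $z_0$, and $z_0^p-z_0$ cannot have total degree $2$. An Artin--Schreier polynomial without a root is irreducible. By Lemma~\ref{lem:order}, $T=K'(z)$ with $\Phi(z)=0$ has degree $p$ over $K'$, valuation ring $O_{K'}[z]$, uniformizer $\pi$, and separable residue extension $\bar T/E$ of degree $p$. Since $(1+\lambda z)^p=1-\lambda^pr$, we have $T=K'\bigl((1-\lambda^pr)^{1/p}\bigr)$.

Every $1$-unit of $K'$ is a norm from $T$. Indeed, for $x'\in O_T$ and $n\ge1$, expanding the determinant of multiplication by $1+\pi^nx'$ on $O_T$ gives $N_{T/K'}(1+\pi^nx')\equiv1+\pi^n\operatorname{Tr}(x')$ modulo $\pi^{n+1}$. The basis $1,z,\dots,z^{p-1}$ of $O_T$ reduces to a basis of $\bar T/E$, so the trace reduces to the trace of $\bar T/E$, which is surjective by separability. Hence any $u\in1+\pi^nO_{K'}$ can be moved into $1+\pi^{n+1}O_{K'}$ by dividing by a norm $N_{T/K'}(1+\pi^nx_n)$, and $u$ is the norm of the convergent product of the $1+\pi^nx_n$.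

Now $N_{T/K'}(-z)=\Phi(0)=r$, and $y_0^2/r$ has residue $\eta^2/\eta^2=1$; this is where $\delta g/g=\eta$ is used. So $y_0^2$ is a norm from $T$, and $2(C,w)=(1-\lambda^pr,y_0^2)=0$. Since also $p(C,w)=0$ and $p$ is odd, $(C,w)=0$.
\end{proof}

\subsection{Descent to $K$ and to $k$}

\begin{proposition}\label{prop:descent}
There are a division algebra $B$ of index $p$ over $K$ with $B\otimes_KK'\cong S$ and a class $A\in\operatorname{Br}(k)$ with $A_K=[B]$.
\end{proposition}

\begin{proof}
Let $B$ be the division algebra in the class $\frac{p+1}2\operatorname{cor}_{K'/K}[S]$. By (B3) and Lemma~\ref{lem:invariant},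
\[
[B]_{K'}=\tfrac{p+1}2\bigl([S]+s[S]\bigr)=(p+1)[S]=[S].
\]
By (B1), $p=\operatorname{ind}S$ divides $\operatorname{ind}B$, and $\operatorname{ind}B$ divides $2p$. As $p[B]=0$, the index is a power of $p$ by (B2). So $\operatorname{ind}B=p$, and $B\otimes_KK'$, having the class and the dimension of $S$, is isomorphic to $S$.

Let $\Gamma=\operatorname{Gal}(K/k)$, generated by the restriction of $\sigma$. The class $\sigma[B]-[B]$ is killed by $p$, and its image in $\operatorname{Br}(K')$ is $\sigma[S]-[S]=0$, so it is killed by $2$ by (B3). Hence $[B]\in\operatorname{Br}(K)^\Gamma$. Let $k_s$ be a separable closure of $k$. In the Hochschild--Serre spectral sequence $H^l(\Gamma,H^m(K,k_s^*))\Rightarrow H^{l+m}(k,k_s^*)$ the row $m=1$ vanishes by Hilbert's Theorem 90, which yields an exact sequence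
\[
\operatorname{Br}(k)\to\operatorname{Br}(K)^\Gamma\to H^3(\Gamma,K^*).
\]
The cohomology of the cyclic group $\Gamma$ has period $2$, so $H^3(\Gamma,K^*)\cong H^1(\Gamma,K^*)=0$, and $[B]$ comes from $\operatorname{Br}(k)$.
\end{proof}

\section{No Kummer generator comes from $k$}\label{sec:obstruction}

\begin{proposition}\label{prop:nobeta}
There is no $\beta\in k^*$ such that $K(\beta^{1/p})$ splits $B$.
\end{proposition}

\begin{proof}
Suppose $K(\beta^{1/p})$ splits $B$. Since $K$ does not, this field has degree $p$ over $K$, and by (B1) there is $d\in B\setminus K$ with $d^p=\beta$. We view $B$ inside $S=B\otimes_KK'$ with the valuation $v$ of Lemma~\ref{lem:S}; residues lie in the field $\bar S\supset E\supset E_+$, and $E_+$ is the residue field of $K$. Since $v(S^*)=v(k^*)$, we may multiply $d$ by a power of $\pi$, and $\beta$ by its $p$th power, and assume $v(d)=0$. We shall produce an element $f$ with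
\begin{equation}\label{eq:goal}
f\in N\cap E_+,\qquad f\notin E_+^p,\qquad\delta f=\rho-\rho^p\ \text{ for some }\rho\in E,
\end{equation}
contradicting Corollary~\ref{cor:rigid}.

\emph{Best approximation.} The residue of $d$ may lie in $E_+$ and then carries no information, so we look for the first term of $d$ that cannot be absorbed into $K$. The integers $v(d-x)$, $x\in K$, are bounded above: if $v(d-x_n)\to\infty$, then $(x_n)$ is a Cauchy sequence in the complete field $K$ and its limit is $d$, contrary to $d\notin K$. Choose $x\in K$ with $\nu=v(d-x)$ maximal. Then $\nu\ge v(d-0)=0$.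

\emph{The case $\nu=0$.} Here $\bar d\notin E_+$, since otherwise a lift $x'\in O_K$ of $\bar d$ would give $v(d-x')>0$. Put $f=\bar d^{\,p}=\bar\beta$. Then $f\in\bar S^p=N$ and $f\in\kappa$, so $f\in E_+$ and $\delta f=0$. The only $p$th root of $f$ in $\bar S$ is $\bar d$, so $f\notin E_+^p$. Thus \eqref{eq:goal} holds with $\rho=0$.

\emph{The case $\nu>0$: normalization.} Now $v(x)=0$. Choose $y\in k$ with $v(y)=\nu$, taking $y=\varpi$ if $\nu=(p-1)\gamma$, and write $d=x(1+yd_0)$ with $d_0\in B$, $v(d_0)=0$. If $\bar d_0=\bar x_0$ with $x_0\in O_K$, then $v\bigl(d-x(1+yx_0)\bigr)=\nu+v(d_0-x_0)>\nu$, against maximality. So $\bar d_0\notin E_+$.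

\emph{The bound $\nu\le(p-1)\gamma$.} For larger $\nu$ the term $y^pd_0^p$ need not dominate in $(1+yd_0)^p-1$. Such $\nu$ are excluded because $d$ is noncentral in a definite way, while $\Lambda$ is nearly commutative. We have $d\notin K'$, since $B\cap K'=K$ in $B\otimes_KK'$. If $\beta=u^p$ with $u\in K'$, then $d/u$ would be a $p$th root of unity in the field $K'(d)$, forcing $d\in K'$. So $K'(d)/K'$ is cyclic of degree $p$ and has the automorphism $d\mapsto\zeta d$. By (B4) there is $b\in S^*$ with $db=\zeta bd$, and we scale $b$ by a power of $\pi$ so that $v(b)=0$. As $x,y$ are central in $S$, Lemma~\ref{lem:S} gives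
\[
p\gamma=v(\lambda bd)=v(db-bd)=v\bigl(xy(d_0b-bd_0)\bigr)\ge\nu+\gamma .
\]

\emph{The element $f$.} The bound says $p\nu\le v(p)$. So for $1\le l<p$ we have $v\bigl(\binom ply^ld_0^l\bigr)\ge v(p)+\nu>p\nu$, and
\[
\beta/x^p=(1+yd_0)^p=1+y^p\varepsilon,\qquad\bar\varepsilon=\bar d_0^{\,p}.
\]
Here $\varepsilon=(\beta/x^p-1)/y^p$ lies in $K$, hence in $O_K$. Put $f=\bar\varepsilon$. Then $f\in N\cap E_+$, and $f\notin E_+^p$ because its only $p$th root in $\bar S$ is $\bar d_0\notin E_+$.

\emph{The differential equation.} This is the point where $\beta\in k$ is used. The automorphism $\sigma$ fixes $\beta$ and $y$, so $\beta/(\sigma x)^p=1+y^p\sigma\varepsilon$. By Lemma~\ref{lem:sigmadelta}, $\sigma\varepsilon=\varepsilon+\lambda\varepsilon_1$ with $\varepsilon_1\in O_K$, $\bar\varepsilon_1=\delta f$; and $\sigma x/x\in1+\lambda O_K$, so $x/\sigma x=1+\lambda z$ with $z\in O_K$. Dividing the two expressions for $\beta$,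
\[
1+\lambda^p\Psi(z)=\Bigl(\frac x{\sigma x}\Bigr)^p=\frac{1+y^p\sigma\varepsilon}{1+y^p\varepsilon}=1+\frac{\lambda y^p\varepsilon_1}{1+y^p\varepsilon},
\]
that is,
\[
\varepsilon_1=\frac{\lambda^{p-1}}{y^p}\,(1+y^p\varepsilon)\,\Psi(z),\qquad v\Bigl(\frac{\lambda^{p-1}}{y^p}\Bigr)=p\bigl((p-1)\gamma-\nu\bigr).
\]
If $\nu<(p-1)\gamma$, then $\varepsilon_1\in\mathfrak m$ and $\delta f=0$. If $\nu=(p-1)\gamma$, then $y=\varpi$ and $\lambda^{p-1}/y^p$ is a $1$-unit by Lemma~\ref{lem:values}, so $\delta f=\bar z^p-\bar z=\rho-\rho^p$ with $\rho=-\bar z$. In both cases \eqref{eq:goal} holds.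
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The field $k$ has characteristic $0$ and contains $\zeta_{p^2}$. We have $a\notin k^{*p}$ since $[K:k]=p$, and $A_K=[B]$ has index $p$ by Proposition~\ref{prop:descent}. By Proposition~\ref{prop:criterion}, the division algebra $D$ over $F=k((t))$ in the class $A_F+(a,t)$ has index $p^2$, and it is a noncrossed product because condition (c) fails by Proposition~\ref{prop:nobeta}.
\end{proof}

The construction gives such an algebra over a field $F\supseteq\Omega$ for every finite extension $\Omega$ of $\mathbb Q_p(\zeta_{p^2})$.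

\begin{proof}[Proof of Theorem~\ref{thm:second}\,\textup{(iii)}]
Let $F'=k'((t))$, a quadratic extension of $F$. Apply Proposition~\ref{prop:criterion} to $k'$, $a$ and $A_{k'}$; this is allowed because $[K':k']=p$ and $A_{K'}=[S]$ has index $p$. The class of $D\otimes_FF'$ is $A_{F'}+(a,t)$, of index $p^2$, so $D\otimes_FF'$, of dimension $p^4$, is a division algebra. We verify condition (b) with $M'=K'(C^{1/p})$. This field contains $K'$ and splits $(C,G)=A_{K'}$. It has degree $p^2$ over $k'$, since $C\notin K'^{*p}$ because $S$ is a division algebra. By Lemma~\ref{lem:invariant}, $\sigma^{l+1}C/\sigma^lC\in K'^{*p}$ for all $l$, so all $\sigma^lC$ are $p$th powers in $M'$. Hence $M'$ is generated over $k'$ by the roots of $(X^p-a)\prod_{l<p}(X^p-\sigma^lC)\in k'[X]$ and is Galois over $k'$.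
\end{proof}

\begin{remark}\label{rem:hyp}
By part (iii) and Proposition~\ref{prop:criterion}, some $K'(\beta^{1/p})$ with $\beta\in k'^*$ does split $S$. So the analogue of Proposition~\ref{prop:nobeta} over $k'$ is false, and the passage from Proposition~\ref{prop:rigid} to Corollary~\ref{cor:rigid} is what separates $k$ from $k'$.

The hypothesis that $p$ is odd enters through $(-x)^p=-x^p$ and the parity of $p-1$ in Lemma~\ref{lem:delta}, through the inequality $pm\le m+2$ in Proposition~\ref{prop:rigid}, through the square roots in \eqref{eq:CG}, and through the division by $2$ in Corollary~\ref{cor:rigid}, Lemma~\ref{lem:invariant} and Proposition~\ref{prop:descent}. For $p=2$ the involution $s$ fixes $\eta$, and $f=\eta$, $\rho=\tau$ contradicts Corollary~\ref{cor:rigid}. The root of unity $\zeta_{p^2}$ serves to provide $\varpi\in k$ with $\varpi^p\in\lambda^{p-1}(1+\mathfrak m)$. The assumption $\operatorname{char}k=0$ in Proposition~\ref{prop:criterion} is used for the shape $t=cu^{e_M}$ and for Witt's theorem.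
\end{remark}

\section{Prescribed base fields and generic algebras}\label{sec:generic}

Let $n=p^2$. Both proofs in this section rest on expressing the crossed product property by finitely many equations and inequations. By the primitive element theorem, a division algebra $D$ of index $n$ over $F$ is a crossed product if and only if there is $x\in D$ of degree $n$ over $F$ whose minimal polynomial has $n$ distinct roots in $F(x)$.

\subsection{Proof of Theorem~\ref{thm:second}(i)}

If $L$ is a number field, let $\Omega$ be a completion of $L(\zeta_{p^2})$ at a prime above $p$. The algebra of Section~\ref{sec:obstruction} is defined over a field $F\supseteq\Omega\supseteq L$.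

A general field $L$ of characteristic $0$, such as $\mathbb C$, need not embed in a field like $k$; but every finitely generated subring of $L$ maps to a number field, and the compactness theorem of first-order logic (a set of sentences has a model if each finite subset has one) turns this into what we need. Take the language of rings with constants $c_l$ for $l\in L$ and constants $\gamma_{ijm}$ for $1\le i,j,m\le n^2$. If a structure $F$ is a field, the $\gamma_{ijm}$ define a bilinear product $e_ie_j=\sum_m\gamma_{ijm}e_m$ on $F^{n^2}$. Consider the following axioms.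
\begin{enumerate}
\item[(1)] The field axioms.
\item[(2)] $c_1=1$, and $c_l+c_{l'}=c_{l+l'}$, $c_lc_{l'}=c_{ll'}$ for all $l,l'\in L$.
\item[(3)] The product on $F^{n^2}$ is associative with unit $e_1$, every nonzero vector has an inverse, and every vector commuting with all vectors is a multiple of $e_1$.
\item[(4)] There are no vector $x$ and scalars $q_{lj}$ ($1\le l\le n$, $0\le j<n$) such that $1,x,\dots,x^{n-1}$ are linearly independent, the vectors $y_l=\sum_jq_{lj}x^j$ are pairwise distinct, $y_1=x$, and the elementary symmetric polynomials in $y_1,\dots,y_n$ are multiples of $e_1$.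
\end{enumerate}
A vector is a tuple of $n^2$ coordinates, so (3) and (4) are first-order sentences. Axiom (3) says that $D=F^{n^2}$ is a central division algebra, of index $n$. If $x,q_{lj}$ are as in (4), then $\prod_l(X-y_l)$ lies in $F[X]$, has degree $n$ and vanishes at $x$; by linear independence it is the minimal polynomial of $x$, and it has $n$ distinct roots in $F(x)$. Conversely, an $x$ of degree $n$ whose minimal polynomial has $n$ distinct roots in $F(x)$ gives such $q_{lj}$. So (4) says that $D$ is a noncrossed product. By (2), $l\mapsto c_l$ is a ring homomorphism $L\to F$, which is injective because $L$ is a field.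

A finite set of axioms involves only finitely many constants $c_{l_1},\dots,c_{l_r}$. By the Nullstellensatz, the quotient of $\mathbb Q[l_1,\dots,l_r]\subset L$ by a maximal ideal is a number field $L_0$. Take a noncrossed product of index $n$ over a field $F\supseteq L_0$, interpret $c_{l_i}$ as the image of $l_i$ in $L_0$, and interpret the $\gamma_{ijm}$ as the structure constants for a basis with $e_1=1$. This is a model of the finite set. By compactness all axioms have a model, which is a field $F\supseteq L$ with a noncrossed product of index $p^2$. \qed

\subsection{Proof of Theorem~\ref{thm:second}(ii)}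

We recall the definition. Let $x^{(l)}_{ij}$ ($1\le i,j\le n$, at least two values of $l$) be independent indeterminates over $L$, let $\Sigma=L[x^{(l)}_{ij}]$ with fraction field $\Theta$, and let $R\subset M_n(\Sigma)$ be the $L$-algebra generated by the generic matrices $X_l=(x^{(l)}_{ij})$. The generic division algebra $UD=UD(L,n)$ is the localization of $R$ at the nonzero elements of its center $Z(R)$. It is a standard fact that $UD$ is a division algebra of index $n$ over its center $Z$, the fraction field of $Z(R)$.

The $\Theta$-span of $R$ is $M_n(\Theta)$. Indeed, the matrix $\operatorname{diag}(1,\dots,n)$ and a cyclic permutation matrix generate $M_n(L)$; so some $n^2$ words in $X_1,X_2$ become linearly independent under a specialization, and the determinant of their coordinates is a nonzero element of $\Sigma$. Consequently the elements of $Z(R)$ are scalar matrices, so $Z(R)\subset\Sigma$ and $Z\subset\Theta$. The map $UD\otimes_Z\Theta\to M_n(\Theta)$ is injective because its source is a simple algebra.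

Suppose $UD$ is a crossed product. Choose $x\in UD$ of degree $n$ over $Z$ with minimal polynomial $m=\prod_{l=1}^n(X-y_l)$, where $y_1=x$, $y_l=\sum_{j<n}q_{lj}x^j$, $q_{lj}\in Z$, and the discriminant $\Delta$ of $m$ lies in $Z^*$. By the injectivity just noted, $1,x,\dots,x^{n-1}$ are linearly independent over $\Theta$ in $M_n(\Theta)$, so $m$ is the minimal polynomial, and hence the characteristic polynomial, of the matrix $x$. Clearing finitely many denominators, we find $0\neq c\in Z(R)$ such that $x\in R[c^{-1}]$ and the $q_{lj}$, the coefficients of $m$ and $\Delta^{-1}$ lie in $Z(R)[c^{-1}]$.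

Let $D$ be any division algebra of index $n$ over a field $F\supseteq L$, and let $\bar F$ be an algebraic closure of $F$, so that $D\subset D\otimes_F\bar F=M_n(\bar F)$. An $F$-basis of $D$ is an $\bar F$-basis of $M_n(\bar F)$. In the coordinates given by this basis, $c$ is a nonzero polynomial over $\bar F$ in finitely many variables, and since $F$ is infinite it does not vanish at some point with coordinates in $F$. So there are $d_l\in D$ such that substituting the entries of $d_l$ for the $x^{(l)}_{ij}$ defines an $L$-algebra homomorphism $\Sigma[c^{-1}]\to\bar F$, and thus $\varphi\colon M_n(\Sigma[c^{-1}])\to M_n(\bar F)$ with $\varphi(X_l)=d_l$. We have $\varphi(R)\subset D$. Elements of $\varphi(Z(R))$ are scalar matrices in $D$; they are central in $D$, so they lie in $F$. Hence $\varphi(R[c^{-1}])\subset D$ and $\varphi(Z(R)[c^{-1}])\subset F$.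

The polynomial $\varphi(m)\in F[X]$ is the characteristic polynomial of the matrix $\varphi(x)$, and its discriminant $\varphi(\Delta)$ is nonzero. A matrix with $n$ distinct eigenvalues has minimal polynomial of degree $n$, so $\varphi(x)\in D$ has degree $n$ over $F$ and minimal polynomial $\varphi(m)$. Applying $\varphi$ to the factorization of $m$ gives $\varphi(m)=\prod_l(X-\varphi(y_l))$ with $\varphi(y_l)=\sum_j\varphi(q_{lj})\varphi(x)^j\in F(\varphi(x))$, and these roots are distinct. So $D$ is a crossed product. Taking for $D$ the algebra of part (i) gives a contradiction. \qed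

\begin{thebibliography}{9}

\bibitem{NCP}
\emph{A New Construction of Noncrossed Product Algebras},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1986-293-02/\allowbreak S0002-9947-1986-0816320-X/\allowbreak S0002-9947-1986-0816320-X.pdf}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Serre}
Serre, \emph{Local Fields}.

\end{thebibliography}
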